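
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Anti-GMS sets and local compactness in Polish groups}


\begin{abstract}
A Polish group $G$ is GMS if its left strong measure zero sets are exactly the sets $A$ with $A\cdot M\ne G$ for every meager $M$. It is known that, under CH, a Polish group that contains a so-called anti-GMS set is not GMS. We prove the converse in ZFC: every Polish group that is not GMS contains an anti-GMS set. The reason is a dichotomy. A Polish group that is not locally compact always contains an anti-GMS set, while a locally compact Polish group is always GMS and never contains one. We also show that under $\mathrm{cov}(\mathcal M)=\mathfrak c$, and in particular under CH, being GMS, being locally compact, and containing no anti-GMS set are equivalent.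
\end{abstract}

\section{The question and the answer}

Throughout, $G$ is a Polish group, that is, a topological group whose topology is separable and completely metrizable; its identity is $1$. A \emph{neighborhood of $1$} is always an open one. The group is \emph{locally compact} if $1$ has a neighborhood with compact closure.

\begin{definition}
A set $A\subset G$ is \emph{left strong measure zero} (\emph{lsmz}) if for every sequence $\langle U_n:n\in\omega\rangle$ of nonempty open subsets of $G$ there are $g_n\in G$ with $A\subset\bigcup_n g_nU_n$. The group $G$ is \emph{GMS} (has the Galvin--Mycielski--Solovay property) if for every $A\subset G$: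
\[
A\text{ is lsmz}\iff A\cdot M\ne G\text{ for every meager }M\subset G .
\]
\end{definition}

In the definition of lsmz it is enough to consider neighborhoods of $1$: if $u_n\in U_n$, then $u_n^{-1}U_n$ is a neighborhood of $1$, and $g\,u_n^{-1}U_n=(gu_n^{-1})U_n$.

One half of the GMS property holds in every Polish group, because a union $\bigcup_n g_nU_n$ can be made dense.

\begin{lemma}\label{lem:easy}
Let $G$ be a Polish group and $A\subset G$. If $AM\ne G$ for every meager $M$, or just for every closed nowhere dense $M$, then $A$ is lsmz.
\end{lemma}

\begin{proof}
Let $U_n$ be nonempty open sets, and let $\{B_n:n\in\omega\}$ be a base of nonempty open sets for $G$. Choose $g_n$ with $g_nU_n\cap B_n\neq\emptyset$. Then $R=\bigcup_n g_nU_n$ is open and dense, so $M=G\setminus R^{-1}$ is closed and nowhere dense. Pick $x\notin AM$. For $a\in A$ we have $a^{-1}x\notin M$, so $a^{-1}x\in R^{-1}$, that is, $a\in xR=\bigcup_n xg_nU_n$. Thus the elements $xg_n$ are as required.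
\end{proof}

So $G$ fails to be GMS exactly when there are an lsmz set $A$ and a meager set $M$ with $AM=G$. How could one construct such a pair? Try $M=C^{-1}$ with $C$ nowhere dense. Since
\[
x\in AC^{-1}\iff A\cap xC\neq\emptyset ,
\]
the set $A$ must meet every translate $xC$; on the other hand, for each sequence $\langle U_n\rangle$ it must lie in a union $\bigcup_n g_nU_n$. If one wants to pick the points of $A$ one at a time, each from a prescribed translate $xC$ and inside the unions chosen so far, then these unions should be large in every translate of $C$. As the unions are open, it is natural to ask that they be dense there, so that Baire category arguments apply. This leads to the following definition.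

\begin{definition}
A nonempty set $C\subset G$ is \emph{anti-GMS} if it is nowhere dense and for every sequence $\langle U_n:n\in\omega\rangle$ of neighborhoods of $1$ there are $g_n\in G$ such that for every $g\in G$ the set $g\bigcup_n g_nU_n$ is dense in $C$, that is, its intersection with $C$ is dense in $C$.
\end{definition}

Equivalently, $\bigcup_n g_nU_n$ is dense in every translate $g^{-1}C$. It is shown in \cite[Theorem 2.5]{SMZ} that, under CH, a Polish group containing an anti-GMS set is not GMS. The authors state there that they do not know whether the converse holds: \emph{must a Polish group that is not GMS contain an anti-GMS set?}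

A direct attack looks hard. The failure of GMS gives one lsmz set and one meager set, and it is not apparent how to extract from them a single nowhere dense set that works against every sequence of neighborhoods. We go through a topological property instead.

\begin{theorem}[ZFC]\label{thm:A}
Let $G$ be a Polish group.
\begin{enumerate}
\item[(1)] If $G$ is not locally compact, then $G$ contains an anti-GMS set.
\item[(2)] If $G$ is locally compact, then $G$ is GMS and contains no anti-GMS set.
\end{enumerate}
In particular, $G$ contains an anti-GMS set if and only if $G$ is not locally compact, and every Polish group that is not GMS contains an anti-GMS set.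
\end{theorem}

The last clause follows at once from the two parts: if $G$ is not GMS, then $G$ is not locally compact by (2), so (1) applies. Thus the converse of \cite[Theorem 2.5]{SMZ} holds, and CH is not needed for it. Combining Theorem~\ref{thm:A} with a form of \cite[Theorem 2.5]{SMZ} under a weaker hypothesis, we get a complete picture. Recall that $\mathrm{cov}(\mathcal M)$ is the least number of meager sets that cover $\mathbb R$; under CH it equals $\mathfrak c$ by the Baire category theorem.

\begin{theorem}[ZFC $+\ \mathrm{cov}(\mathcal M)=\mathfrak c$; in particular ZFC + CH]\label{thm:B}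
For a Polish group $G$ the following are equivalent:
\begin{enumerate}
\item[(i)] $G$ is locally compact;
\item[(ii)] $G$ is GMS;
\item[(iii)] $AN\neq G$ for every lsmz $A\subset G$ and every closed nowhere dense $N\subset G$;
\item[(iv)] $G$ contains no anti-GMS set.
\end{enumerate}
\end{theorem}

Section~\ref{sec:models} treats $\mathbb Z^\omega$ and $2^\omega$ by hand; the ideas behind both halves of the dichotomy are already visible there. Sections~\ref{sec:nlc} and~\ref{sec:lc} prove the two parts of Theorem~\ref{thm:A}. Section~\ref{sec:B} proves Theorem~\ref{thm:B} and shows that some hypothesis beyond ZFC is needed in it.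

\section{Two model groups}\label{sec:models}

For a finite sequence $\sigma$ let $|\sigma|$ be its length and let $[\sigma]$ be the cylinder of all infinite sequences in the group that extend $\sigma$. In both groups below, $N_k$ denotes the set of $x$ with $x(i)=0$ for all $i<k$. The $N_k$ are subgroups and form a neighborhood base at $0$, and the cosets of $N_k$ are the cylinders $[\sigma]$ with $|\sigma|=k$.

\subsection{An anti-GMS set in $\mathbb Z^\omega$}\label{sub:Z}

Read a sequence $x\in\mathbb Z^\omega$ as follows. The entry $x(0)$ is a \emph{checkpoint}. If the value $\ell$ at a checkpoint is at least $1$, then the next $\ell$ entries are free, and the entry after them is the next checkpoint. If the value at a checkpoint is at most $0$, then $x$ is rejected. Let $C$ be the set of all $x$ that are never rejected. We claim that $C$ is anti-GMS.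

Call a finite sequence \emph{complete} if it is a concatenation of finitely many (possibly zero) blocks $\ell^\frown\tau$ with $\ell\ge1$ and $\tau\in\mathbb Z^\ell$. A complete $\sigma$ ends just before a checkpoint. Then $C\cap[\sigma]\ne\emptyset$ for each complete $\sigma$ (append the block $(1,0)$ forever), and since each $x\in C$ has complete initial segments of arbitrarily large length, the sets $C\cap[\sigma]$ with $\sigma$ complete form a base for $C$.

\emph{$C$ is nowhere dense.} Let $\sigma$ be a finite sequence. If $[\sigma]$ misses $C$, there is nothing to do. If $[\sigma]$ meets $C$, then no checkpoint inside $\sigma$ rejects, so $\sigma$ determines the position of the first checkpoint outside $\sigma$; extend $\sigma$ by zeros up to and including that position. The resulting cylinder is contained in $[\sigma]$ and misses $C$, since it has a $0$ at a checkpoint.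

\emph{The density property.} Shrinking the given neighborhoods, we may assume that they are $N_{k_0},N_{k_1},\dots$. First fix a complete $\sigma$ with $|\sigma|=m$ and a number $k$. Let $k'=\max(k,m+2)$ and $\ell=k'-m-1\ge1$, and let $x=\sigma^\frown\ell^\frown(0,0,\dots)$. If $w\in N_{m+1}$, then $w+x$ begins with $\sigma^\frown\ell$, so
\begin{equation}\label{eq:Z}
w+x+N_{k}\ \supset\ w+x+N_{k'}=[\sigma^\frown\ell^\frown\tau],\qquad \tau=(w(m+1),\dots,w(k'-1))\in\mathbb Z^\ell ,
\end{equation}
and $\sigma^\frown\ell^\frown\tau$ is complete. The single point $x$ thus works for all $w\in N_{m+1}$ at once: whatever $w$ does to the entries after the checkpoint, the result is allowed, because those entries are free.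

For each $m$, the subgroup $N_{m+1}$ has countably many cosets; fix one representative of each. We can then list as $\langle(\sigma_n,h_n):n\in\omega\rangle$ all pairs consisting of a complete $\sigma$ and one of the chosen representatives $h$ of the cosets of $N_{|\sigma|+1}$. Let $x_n$ be the point $x$ just defined for $\sigma_n$ and $k=k_n$, and let $g_n=x_n-h_n$. Given $g\in\mathbb Z^\omega$ and a complete $\sigma$, there is $n$ with $\sigma_n=\sigma$ and $g\in h_n+N_{|\sigma|+1}$. Then $g+g_n=w+x_n$ with $w=g-h_n\in N_{|\sigma|+1}$, and by \eqref{eq:Z} the set $g+g_n+N_{k_n}$ contains a cylinder $[\sigma']$ with $\sigma'\supset\sigma$ complete; so it meets $C\cap[\sigma]$. Hence $g+\bigcup_n(g_n+N_{k_n})$ is dense in $C$. \qed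

\subsection{No anti-GMS set in $2^\omega$}\label{sub:2}

Now let $G=2^\omega$ with coordinatewise addition modulo $2$, and let $D\ne\emptyset$ be closed and nowhere dense (the closure of any nonempty nowhere dense set). For each $m$, every $\tau\in2^m$ has a finite extension whose cylinder misses $D$. As $2^m$ is finite, there is one number $k(m)>m$ such that every $\tau\in2^m$ has an extension $\tau'\in2^{k(m)}$ with $[\tau']\cap D=\emptyset$. Let $k_0=0$, $k_{n+1}=k(k_n)$ and $V_n=N_{k_{n+1}}$.

Given any $g_n\in2^\omega$, build $y$ in steps. When $y\restriction k_n$ is known, choose $\tau'\in2^{k_{n+1}}$ extending $(y+g_n)\restriction k_n$ with $[\tau']\cap D=\emptyset$, and let $y\restriction k_{n+1}=\tau'-g_n\restriction k_{n+1}$. Then $y+g_n+V_n=[\tau']$ misses $D$. So $y+\bigcup_n(g_n+V_n)$ is disjoint from $D$, and neither $D$ nor any nonempty set with closure $D$ is anti-GMS.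

\subsection{What makes the difference}

The argument for $2^\omega$ needs $k(m)$ to be independent of $\tau\in 2^m$, because $V_n$ must be fixed before $g_n$ is known. The set $C\subset\mathbb Z^\omega$ is built to violate this: for a complete $\sigma$ of length $m$ and $\ell\ge1$, a finite sequence that extends $\sigma^\frown\ell$ and whose cylinder misses $C$ has length at least $m+\ell+2$, and $\ell$ can be arbitrarily large although all the sequences $\sigma^\frown\ell$ have the same length. Three features make $C$ work, and these are what we shall imitate.
\begin{itemize}
\item Inside $[\sigma]$ there are infinitely many disjoint regions $[\sigma^\frown\ell]$, and every element of one neighborhood of the identity, $N_{m+1}$, maps each region to itself.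
\item The region with index $\ell\ge1$ is filled with allowed cylinders at a scale that tends to $0$ as $\ell\to\infty$.
\item At least one region, here $[\sigma^\frown0]$, is left empty, which makes $C$ nowhere dense.
\end{itemize}

\section{Groups that are not locally compact}\label{sec:nlc}

Fix a compatible left-invariant metric $d$ on $G$, which exists by the Birkhoff--Kakutani theorem, and let $B(x,\varepsilon)$ be the open $d$-ball. Left-invariance gives $B(x,\varepsilon)=xB(1,\varepsilon)$, and $B(1,\varepsilon)^{-1}=B(1,\varepsilon)$ because $d(1,x^{-1})=d(x,1)$. The metric $d$ need not be complete, but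
\[
\rho(x,y)=d(x,y)+d(x^{-1},y^{-1})
\]
is a compatible complete metric on $G$ (\cite[\S1.2]{BK}).

The group elements $g$ in the definition of an anti-GMS set act on the left, while the small sets $U_n$ stand on the right. We shall therefore look for regions of the form $Wy_n$, so that a left translation by $w\in W$ moves $y_n$ only within its own region; to measure smallness on the right we shall use $d$, as $xB(1,\varepsilon)=B(x,\varepsilon)$.

\begin{lemma}[Disjoint regions]\label{lem:regions}
Let $G$ be a Polish group that is not locally compact, and let $\Omega$ be a neighborhood of $1$. There are a neighborhood $W$ of $1$ and points $y_n\in G$ $(n\in\omega)$ such that the sets $Wy_n$ are pairwise disjoint subsets of $\Omega$.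
\end{lemma}

\begin{proof}
Fix a neighborhood $W_1=W_1^{-1}$ of $1$ with $W_1W_1\subset\Omega$.

\emph{Claim. There is a neighborhood $N$ of $1$ such that $W_1$ is not covered by finitely many sets of the form $Nx$.}
Suppose there is none. Let $\varepsilon>0$ and $N=B(1,\varepsilon)=N^{-1}$. Then $W_1$ is covered by finitely many sets $Nx$. Taking inverses, $W_1=W_1^{-1}$ is also covered by finitely many sets $xN$. Each $xN=B(x,\varepsilon)$ has $d$-diameter at most $2\varepsilon$. Each $Nx$ has diameter at most $2\varepsilon$ with respect to the metric $(u,v)\mapsto d(u^{-1},v^{-1})$, because for $n,n'\in N$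
\[
d\bigl((nx)^{-1},(n'x)^{-1}\bigr)=d(x^{-1}n^{-1},x^{-1}n'^{-1})=d(n^{-1},n'^{-1})\le2\varepsilon .
\]
Intersecting the members of the two covers, we cover $W_1$ by finitely many sets of $\rho$-diameter at most $4\varepsilon$. As $\varepsilon$ was arbitrary, $W_1$ is totally bounded for the complete metric $\rho$. Hence $\overline{W_1}$ is compact and $G$ is locally compact, a contradiction. This proves the claim.

With $N$ from the claim, choose recursively $y_n\in W_1\setminus\bigcup_{m<n}Ny_m$. Let $W=W^{-1}\subset W_1$ be a neighborhood of $1$ with $WW\subset N$. Then $Wy_n\subset W_1W_1\subset\Omega$. If $m<n$ and $wy_m=w'y_n$ with $w,w'\in W$, then $y_n=w'^{-1}wy_m\in Ny_m$, a contradiction.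
\end{proof}

Completeness matters here: the lemma fails for the non-Polish group $\mathbb Q$, which is not locally compact either. Indeed, if $W\supset(-\varepsilon,\varepsilon)\cap\mathbb Q$, then only finitely many disjoint translates of $W$ fit into $(-1,1)\cap\mathbb Q$.

The next lemma is the construction of Subsection~\ref{sub:Z} in general. The sets $O_s$ correspond to the cylinders of complete sequences. Among infinitely many regions inside $O_s$, region $0$ stays empty, and region $n\ge1$ receives small open sets centered at a $1/n$-net; see Figure~\ref{fig:regions}.

\begin{figure}[ht]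
\centering
\begin{tikzpicture}[scale=0.9]
\draw[rounded corners=10pt] (-0.5,-0.8) rectangle (9.7,3.2);
\node at (0.1,2.8) {$O_s$};
\draw[fill=gray!20] (0,0) rectangle (1.6,2.4);
\draw (2.3,0) rectangle (3.9,2.4);
\draw (4.6,0) rectangle (6.2,2.4);
\draw (6.9,0) rectangle (8.5,2.4);
\node[below] at (0.8,0) {$W_sx_0$};
\node[below] at (3.1,0) {$W_sx_1$};
\node[below] at (5.4,0) {$W_sx_2$};
\node[below] at (7.7,0) {$W_sx_3$};
\node at (9.1,1.2) {$\cdots$};
\draw (3.1,0.65) circle (0.25);
\draw (3.1,1.75) circle (0.25);
\foreach \a in {5.0,5.8} \foreach \b in {0.4,1.2,2.0} \draw (\a,\b) circle (0.13);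
\foreach \a in {7.1,7.5,7.9,8.3} \foreach \b in {0.3,0.75,1.2,1.65,2.1} \draw (\a,\b) circle (0.06);
\end{tikzpicture}
\caption{One step of the construction (schematic). Inside the open set $O_s$ lie infinitely many disjoint regions $W_sx_n$. The shaded region $W_sx_0$ is left empty. For $n\ge1$ the region $W_sx_n$ contains small disjoint open sets centered at a $1/n$-net; all these small sets together are the sets $O_{s^\frown j}$, $j\in\omega$.}
\label{fig:regions}
\end{figure}

\begin{lemma}[The scheme]\label{lem:scheme}
Let $G$ be a Polish group that is not locally compact. There are nonempty open sets $O_s$ and neighborhoods $W_s$ of $1$ $(s\in\omega^{<\omega})$ such that for all $s$: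
\begin{enumerate}
\item[(1)] $\overline{O_{s^\frown j}}\subset O_s$ and $\rho\text{-}\mathrm{diam}(O_{s^\frown j})\le2^{-|s|-1}$ for all $j$;
\item[(2)] $O_{s^\frown i}\cap O_{s^\frown j}=\emptyset$ for $i\neq j$;
\item[(3)] $O_s\setminus\overline{\bigcup_jO_{s^\frown j}}\ne\emptyset$;
\item[(4)] for every neighborhood $V$ of $1$ there is $x\in G$ such that for every $w\in W_s$ there is $j$ with $O_{s^\frown j}\subset wxV$.
\end{enumerate}
\end{lemma}

Property (4) is the analogue of \eqref{eq:Z}: one point $x$ serves all $w\in W_s$.

\begin{proof}
Let $O_\emptyset=G$. Given $O_s$, pick $c\in O_s$ and apply Lemma~\ref{lem:regions} to $\Omega=O_sc^{-1}$. Let $W_s$ be the resulting $W$, and put $x_n=y_nc$. The regions $W_sx_n$ $(n\in\omega)$ are pairwise disjoint nonempty open subsets of $O_s$.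

For $n\ge1$ let $P_n\subset W_sx_n$ be a maximal subset whose distinct points have $d$-distance at least $1/n$. It is nonempty, and it is countable because $G$ is separable. By maximality, for every $z\in W_sx_n$ there is $p\in P_n$ with $d(z,p)<1/n$. For $p\in P_n$ choose an open set $O_{n,p}\ni p$ with
\[
O_{n,p}\subset W_sx_n\cap B\bigl(p,\tfrac1{3n}\bigr),\qquad \overline{O_{n,p}}\subset O_s,\qquad \rho\text{-}\mathrm{diam}(O_{n,p})\le2^{-|s|-1}.
\]
The sets $O_{n,p}$ are pairwise disjoint: for different $n$ because the regions are disjoint, and for the same $n$ because $d(p,q)\ge1/n>2/(3n)$ for distinct $p,q\in P_n$. There are countably infinitely many of them; enumerate them without repetition as $O_{s^\frown j}$, $j\in\omega$. This gives (1) and (2).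

For (3), the nonempty open set $W_sx_0\subset O_s$ is disjoint from $\bigcup_jO_{s^\frown j}\subset\bigcup_{n\ge1}W_sx_n$, hence also from its closure.

For (4), given $V$, pick $n\ge1$ with $B(1,2/n)\subset V$ and let $x=x_n$. If $w\in W_s$, then $wx_n\in W_sx_n$, so there is $p\in P_n$ with $d(wx_n,p)<1/n$. Since $\frac1n+\frac1{3n}<\frac2n$,
\[
O_{n,p}\subset B\bigl(p,\tfrac1{3n}\bigr)\subset B\bigl(wx_n,\tfrac2n\bigr)=wx_nB\bigl(1,\tfrac2n\bigr)\subset wxV. \qedhere
\]
\end{proof}

\begin{theorem}[ZFC]\label{thm:nlc}
Every Polish group that is not locally compact contains an anti-GMS set.
\end{theorem}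

\begin{proof}
Take $O_s$ and $W_s$ as in Lemma~\ref{lem:scheme}. For $f\in\omega^\omega$, property (1) and the completeness of $\rho$ imply that $\bigcap_nO_{f\restriction n}=\bigcap_n\overline{O_{f\restriction n}}$ is a single point; call it $x_f$. Let
\[
C=\{x_f:f\in\omega^\omega\}.
\]
If $f$ extends $s$, then $x_f\in O_s$; so $C\cap O_s\neq\emptyset$ for every $s$. Moreover, arbitrarily small sets $O_s$ surround each point of $C$:

\smallskip
\noindent$(*)$ \emph{If $E$ is open and $E\cap C\ne\emptyset$, then $O_s\subset E$ for some $s$.}

\smallskip
\noindent Indeed, if $x_f\in E$, then $O_{f\restriction n}\subset E$ for large $n$, since $x_f\in O_{f\restriction n}$ and $\rho\text{-}\mathrm{diam}(O_{f\restriction n})\to0$.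

\emph{$C$ is nowhere dense.} Let $E$ be nonempty and open; we find a nonempty open subset of $E$ that misses $C$. If $E\cap C=\emptyset$, take $E$ itself. Otherwise take $O_s\subset E$ by $(*)$. If $t\ne t'$ and $|t|=|t'|$, then $O_t\cap O_{t'}=\emptyset$, as follows from (1) and (2) at the longest common initial segment of $t$ and $t'$. So if $x_h\in O_s$, then $h\restriction|s|=s$, because also $x_h\in O_{h\restriction|s|}$; consequently $x_h\in\bigcup_jO_{s^\frown j}$. Thus the open set $O_s\setminus\overline{\bigcup_jO_{s^\frown j}}\subset E$, which is nonempty by (3), misses $C$.

\emph{The density property.} Let $\langle U_n\rangle$ be neighborhoods of $1$. A union of countably many translates must serve every $g\in G$ and every $s$. For a fixed $s$, property (4) handles all $w\in W_s$ at once, and countably many sets $W_sh$ suffice for $G$: as $G$ is second countable, its open cover $\{W_sh:h\in G\}$ has a countable subcover, say $G=\bigcup_kW_sh^s_k$. Fix a bijection $e:\omega\to\omega^{<\omega}\times\omega$. For $n$ with $e(n)=(s,k)$, let $z_n$ be the point $x$ given by (4) for $s$ and $V=U_n$, and put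
\[
g_n=(h^s_k)^{-1}z_n .
\]
Let $g\in G$, and let $E$ be open with $E\cap C\neq\emptyset$. By $(*)$ there is $s$ with $O_s\subset E$. Take $k$ and $w\in W_s$ with $g=wh^s_k$, and let $n=e^{-1}(s,k)$. Then $gg_nU_n=wz_nU_n$ contains some $O_{s^\frown j}$ by (4). Since $O_{s^\frown j}\subset O_s\subset E$ and $C\cap O_{s^\frown j}\neq\emptyset$, the set $g\bigcup_ng_nU_n$ meets $C\cap E$. As $E$ was arbitrary, $g\bigcup_ng_nU_n$ is dense in $C$. Hence $C$ is anti-GMS.
\end{proof}

\section{Locally compact groups}\label{sec:lc}

We now generalize Subsection~\ref{sub:2}. There the point $y$ was found as the intersection of decreasing cylinders, and $V_n$ could be fixed in advance because only finitely many cylinders of each length had to be considered. In a locally compact group, compactness of the set of relevant translations replaces this finiteness. One step reads as follows.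

\begin{lemma}[One step]\label{lem:step}
Let $G$ be a locally compact Polish group, $D\subset G$ compact and nowhere dense, and $W\ne\emptyset$ open with compact closure. There are a neighborhood $V$ of $1$ and a finite family $\mathcal W$ of nonempty open sets with closures contained in $W$ such that for every $x\in G$ some $W'\in\mathcal W$ satisfies $W'xV\cap D=\emptyset$.
\end{lemma}

\begin{proof}
Let $V_*$ be a neighborhood of $1$ with compact closure, and let $Q=\overline W^{\,-1}D\,(\overline{V_*})^{-1}$, which is compact. If $x\notin Q$, then $WxV_*\cap D=\emptyset$, because $wxv=\delta\in D$ with $w\in W$ and $v\in V_*$ would give $x=w^{-1}\delta v^{-1}\in Q$. So only the points of $Q$ require care.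

Let $x\in Q$. The nonempty open set $Wx$ is not contained in the nowhere dense set $D$, so there is $w\in W$ with $wx\notin D$. As $D$ is closed and multiplication is continuous, there are an open set $W_x\ni w$ with $\overline{W_x}\subset W$ and a neighborhood $V_x$ of $1$ with
\[
W_x\,x\,V_xV_x\cap D=\emptyset .
\]
By compactness, $Q\subset\bigcup_{i=1}^m x_iV_{x_i}$ for some $x_1,\dots,x_m\in Q$ (with $m=0$ if $Q=\emptyset$). Let $W_*$ be any nonempty open set with $\overline{W_*}\subset W$, and put
\[
V=V_*\cap\bigcap_{i=1}^mV_{x_i},\qquad \mathcal W=\{W_*,W_{x_1},\dots,W_{x_m}\}.
\]
If $x\notin Q$, then $W_*xV\subset WxV_*$ misses $D$. If $x\in Q$, then $x\in x_iV_{x_i}$ for some $i$, so $xV\subset x_iV_{x_i}V_{x_i}$ and $W_{x_i}xV$ misses $D$.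
\end{proof}

\begin{lemma}\label{lem:avoid}
Let $G$ be a locally compact Polish group and let $D_0,D_1,\dots$ be compact nowhere dense sets. There are neighborhoods $V_n$ of $1$ such that for every sequence $\langle g_n\rangle$ in $G$ there is $y\in G$ with $yg_nV_n\cap D_n=\emptyset$ for all $n$.
\end{lemma}

\begin{proof}
Let $\mathcal W_0=\{W^0\}$, where $W^0\neq\emptyset$ is open with compact closure. Given a finite family $\mathcal W_n$ of nonempty open sets with compact closures, apply Lemma~\ref{lem:step} with $D=D_n$ to each $W\in\mathcal W_n$. Let $V_n$ be the intersection of the finitely many neighborhoods obtained, and let $\mathcal W_{n+1}$ be the union of the finitely many finite families obtained; its members have compact closures, since each closure is contained in some $W\in\mathcal W_n$. The finiteness of $\mathcal W_n$ is what makes $V_n$ a neighborhood of $1$; note that the $V_n$ do not depend on any $g_n$.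

Now let $\langle g_n\rangle$ be given. Starting with $W^0$, and having $W^n\in\mathcal W_n$, choose $W^{n+1}$ in the family obtained from $W^n$, as in Lemma~\ref{lem:step} for $x=g_n$. Then $W^{n+1}\in\mathcal W_{n+1}$, $\overline{W^{n+1}}\subset W^n$ and $W^{n+1}g_nV_n\cap D_n=\emptyset$. The sets $\overline{W^n}$ are nonempty, compact and decreasing, so there is $y\in\bigcap_n\overline{W^n}=\bigcap_nW^n$. For every $n$ we have $y\in W^{n+1}$, hence $yg_nV_n\cap D_n=\emptyset$.
\end{proof}

\begin{proposition}\label{prop:noanti}
A locally compact Polish group contains no anti-GMS set.
\end{proposition}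

\begin{proof}
Let $C\ne\emptyset$ be nowhere dense. Take an open set $E$ with compact closure that meets $C$. Then $D=\overline{C\cap E}$ is compact and nowhere dense. Take the $V_n$ from Lemma~\ref{lem:avoid} for $D_n=D$ $(n\in\omega)$. For every $\langle g_n\rangle$ there is $y$ such that $y\bigcup_ng_nV_n$ misses $D$, and so misses the nonempty relatively open subset $C\cap E$ of $C$. Hence $C$ is not anti-GMS.
\end{proof}

For the GMS property we must avoid a meager set, not just a nowhere dense one. If a point is covered only once, we learn only that a translate of it avoids one set $D_n$. The remedy is to cover each point of $A$ infinitely often.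

\begin{proposition}\label{prop:GMS}
Every locally compact Polish group $G$ is GMS.
\end{proposition}

\begin{proof}
One direction is Lemma~\ref{lem:easy}. For the other, let $A$ be lsmz and $M$ meager. Then $M^{-1}$ is meager, so it is contained in a countable union of closed nowhere dense sets. The group $G$ is a countable union of compact sets, because it has a countable base and, by local compactness, the members of the base with compact closure cover $G$. Intersecting the closed nowhere dense sets with these compact sets and taking finite unions, we get
\[
M^{-1}\subset\bigcup_nD_n\quad\text{with }D_0\subset D_1\subset\cdots\text{ compact and nowhere dense.}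
\]
Take the $V_n$ from Lemma~\ref{lem:avoid}. Partition $\omega$ into infinite sets $I_i$ $(i\in\omega)$. For each $i$, apply the definition of lsmz to the sequence $\langle V_n:n\in I_i\rangle$; this gives $g_n$ $(n\in I_i)$ with $A\subset\bigcup_{n\in I_i}g_nV_n$. Altogether we have defined $\langle g_n:n\in\omega\rangle$ such that each $a\in A$ lies in $g_nV_n$ for infinitely many $n$.

Let $y$ be as in Lemma~\ref{lem:avoid} for this sequence. If $a\in A$, then $ya\notin D_n$ for each of the infinitely many $n$ with $a\in g_nV_n$. Since the $D_n$ increase, $ya\notin\bigcup_nD_n$, and so $ya\notin M^{-1}$.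

Finally, $y^{-1}\notin AM$: if $y^{-1}=am$ with $a\in A$ and $m\in M$, then $ya=m^{-1}\in M^{-1}$, a contradiction. Hence $AM\neq G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Part (1) is Theorem~\ref{thm:nlc}. Part (2) is Propositions~\ref{prop:GMS} and~\ref{prop:noanti}. The remaining statements are immediate from (1) and (2), as noted after the theorem.
\end{proof}

\section{The equivalence, and the need for a hypothesis}\label{sec:B}

Everything so far was proved in ZFC. To close the circle in Theorem~\ref{thm:B} we must show that an anti-GMS set yields an lsmz set $A$ and a closed nowhere dense set $N$ with $AN=G$. The plan was described before the definition of anti-GMS sets: choose the points of $A$ by a recursion of length $\mathfrak c$, one in each translate of $C$. At each stage fewer than $\mathfrak c$ requirements must be met, and here we use the following standard fact.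

\begin{lemma}\label{lem:cov}
In a nonempty Polish space $X$, any family of fewer than $\mathrm{cov}(\mathcal M)$ dense open sets has a common point.
\end{lemma}

\begin{proof}
An isolated point of $X$ lies in every dense set, so assume $X$ has no isolated points. Then $X$ has a dense $G_\delta$ subspace $Y$ homeomorphic to $\omega^\omega$, and $\omega^\omega$ is homeomorphic to the space of irrationals. The traces on $Y$ of the given sets are dense and open in $Y$; their complements in $Y$ correspond to nowhere dense sets of irrationals, which are nowhere dense in $\mathbb R$. Together with the meager set of rationals these are fewer than $\mathrm{cov}(\mathcal M)$ meager sets (recall that $\mathrm{cov}(\mathcal M)$ is infinite), so they do not cover $\mathbb R$, and an uncovered irrational gives a common point.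
\end{proof}

Under CH only countable families occur in the recursion below, and Lemma~\ref{lem:cov} is then just the Baire category theorem.

\begin{proposition}[$\mathrm{cov}(\mathcal M)=\mathfrak c$]\label{prop:cov}
If a Polish group $G$ contains an anti-GMS set, then there are an lsmz set $A$ and a closed nowhere dense set $N$ with $AN=G$.
\end{proposition}

\begin{proof}
Let $C$ be anti-GMS. Its closure is nowhere dense, and an open set that is dense in $C$ is dense in $\overline C$; so $\overline C$ is anti-GMS too, and we may assume that $C$ is closed. Then $C$ is a nonempty Polish space.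

Let $\{x_\alpha:\alpha<\mathfrak c\}$ enumerate $G$, and let $\langle\langle U^\alpha_n\rangle_n:\alpha<\mathfrak c\rangle$ enumerate all sequences of members of a fixed countable neighborhood base at $1$; repetitions are allowed in both. By recursion on $\alpha<\mathfrak c$ we choose $\langle g^\alpha_n\rangle_n$ and a point $a_\alpha$. Write
\[
R_\alpha=\bigcup_ng^\alpha_nU^\alpha_n .
\]
This set must contain all points $a_\beta$, those chosen before stage $\alpha$ and those chosen at stage $\alpha$ or later. The even indices will make $R_\alpha$ dense in all translates of $C$, so that later points can be chosen in it; the odd indices will catch the earlier points.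

\emph{Even indices.} Since $C$ is anti-GMS, we can choose $g^\alpha_{2n}$ $(n\in\omega)$ such that $g\bigcup_ng^\alpha_{2n}U^\alpha_{2n}$ is dense in $C$ for every $g\in G$.

\emph{Odd indices.} We choose $g^\alpha_{2n+1}$ $(n\in\omega)$ such that $\{a_\beta:\beta<\alpha\}\subset\bigcup_ng^\alpha_{2n+1}U^\alpha_{2n+1}$. To see that this is possible, let $Q$ be a countable dense subset of $G$, taken with the discrete topology, so that $Q^\omega$ is Polish. For $a\in G$ the set
\[
\Bigl\{q\in Q^\omega:a\in\bigcup_nq_nU^\alpha_{2n+1}\Bigr\}
\]
is open, because for each $n$ the condition $a\in q_nU^\alpha_{2n+1}$ depends on one coordinate of $q$ only. It is dense, because any finite sequence $(q_0,\dots,q_{n-1})$ in $Q$ can be extended by some $q_n\in Q\cap a(U^\alpha_{2n+1})^{-1}$, and the latter set is nonempty. Since $|\alpha|<\mathfrak c=\mathrm{cov}(\mathcal M)$, Lemma~\ref{lem:cov} gives a common point $q$ of these sets for $a=a_\beta$, $\beta<\alpha$. Let $g^\alpha_{2n+1}=q_n$.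

\emph{The point.} For $\beta\le\alpha$ the set $x_\alpha^{-1}R_\beta\cap C$ is open in $C$, and it is dense in $C$ by the choice of $g^\beta_{2n}$, applied with $g=x_\alpha^{-1}$. These are fewer than $\mathrm{cov}(\mathcal M)$ sets, so by Lemma~\ref{lem:cov} they have a common point $c\in C$. Let $a_\alpha=x_\alpha c$; thus $a_\alpha\in x_\alpha C\cap\bigcap_{\beta\le\alpha}R_\beta$.

Let $A=\{a_\alpha:\alpha<\mathfrak c\}$. Fix $\alpha$. If $\beta<\alpha$, then $a_\beta\in R_\alpha$ by the choice at odd indices; if $\beta\ge\alpha$, then $a_\beta\in R_\alpha$ by the choice of $a_\beta$. So $A\subset R_\alpha$ for every $\alpha$. Every sequence of neighborhoods of $1$ can be shrunk to one of the sequences $\langle U_n^\alpha\rangle_n$, so $A$ is lsmz. Let $N=C^{-1}$, which is closed and nowhere dense. From $a_\alpha\in x_\alpha C$ we get $x_\alpha\in a_\alpha C^{-1}\subset AN$ for every $\alpha$. Hence $AN=G$.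
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i)$\Rightarrow$(ii) is Proposition~\ref{prop:GMS}. (ii)$\Rightarrow$(iii) holds because closed nowhere dense sets are meager. (iii)$\Rightarrow$(iv) is Proposition~\ref{prop:cov}. (iv)$\Rightarrow$(i) is Theorem~\ref{thm:nlc}.
\end{proof}

Proposition~\ref{prop:cov} strengthens \cite[Theorem 2.5]{SMZ}: the hypothesis is $\mathrm{cov}(\mathcal M)=\mathfrak c$ instead of CH, and the set $N$ that witnesses the failure of GMS is closed and nowhere dense, not only meager.

\begin{remark}[Some hypothesis is needed in Theorem~\ref{thm:B}]
A separable metric space has strong measure zero if for all $\varepsilon_n>0$ $(n\in\omega)$ it can be covered by sets $X_n$ with $\mathrm{diam}(X_n)\le\varepsilon_n$. In Laver's model of the Borel Conjecture \cite{Laver}, every strong measure zero separable metric space is countable \cite{Carlson}. An lsmz set has strong measure zero for the left-invariant metric $d$: use the neighborhoods $B(1,\varepsilon_n/2)$, whose left translates are balls $B(g_n,\varepsilon_n/2)$ of diameter at most $\varepsilon_n$. So in that model every lsmz set is countable. If $A$ is countable and $M$ is meager, then $AM$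 is a countable union of translates of $M$, hence meager, and $AM\ne G$ by the Baire category theorem. Together with Lemma~\ref{lem:easy} this shows that in Laver's model every Polish group is GMS. By Theorem~\ref{thm:nlc}, however, $\mathbb Z^\omega$ contains an anti-GMS set in that model as in any other. Thus, if ZFC is consistent, the statement of \cite[Theorem 2.5]{SMZ} without CH is not provable in ZFC, whereas its converse is.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BK} Becker and Kechris, \emph{The Descriptive Set Theory of Polish Group Actions}.

\bibitem{Carlson} Carlson, Proc. AMS \textbf{118} (1993).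

\bibitem{Laver} Laver, Acta Math. \textbf{137} (1976).

\bibitem{SMZ} \emph{Strong Measure Zero Sets in Polish Groups}, \texttt{http://www.matmor.unam.mx/\%7Emichael/preprints\_files/SMZII.pdf}.

\end{thebibliography}

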